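\title{Camina pairs $(G,G_3)$ in $p$-groups of class five}

\begin{abstract}
A finite group $G$ and a normal subgroup $1<N<G$ form a Camina pair if every element $g$ outside $N$ is conjugate to all elements of the coset $gN$. It was conjectured that if $G$ is a $p$-group of nilpotence class $c$, then $N$ is one of the last two nontrivial terms $G_{c-1}$, $G_c$ of the lower central series. We disprove this: for every prime $p\ge 7$ and every power $q$ of $p$ there is a group $G$ of order $q^{11}$, exponent $p$ and class $5$ such that $(G,G_3)$ is a Camina pair. Class $5$ is the smallest class in which the conjecture can fail. The group comes from an $11$-dimensional Lie algebra built on the cubic extension of $\mathbb F_q$.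
\end{abstract}

\section{Introduction}

Let $G$ be a finite group and $N$ a normal subgroup with $1<N<G$. The pair $(G,N)$ is a \emph{Camina pair} if $gN\subseteq g^G$ for every $g\in G\setminus N$, where $g^G$ is the conjugacy class of $g$. In other words, every conjugacy class outside $N$ is a union of cosets of $N$: conjugation cannot tell apart two elements outside $N$ with the same image in $G/N$. Since $gn=h^{-1}gh$ means $n=g^{-1}h^{-1}gh$, the condition also says that for each single $g\notin N$, every element of $N$ is a commutator of $g$ with some element of $G$.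

The lower central series of $G$ is defined by $G_1=G$ and $G_i=[G_{i-1},G]$, the upper central series by $Z_0(G)=1$ and $Z_i(G)/Z_{i-1}(G)=Z(G/Z_{i-1}(G))$; a nilpotent group has class $c$ if $G_{c+1}=1<G_c$. A Camina pair satisfies $Z(G)\le N\le G_2$: the class of a central element contains no coset of $N\ne1$, and the elements of $N$ are commutators. In class $2$ we have $G_2\le Z(G)$, so $N=G_2=Z(G)$. This case occurs. In the group of upper unitriangular $3\times3$ matrices over $\mathbb F_q$, the commutator of two matrices with superdiagonals $(x_1,x_2)$ and $(y_1,y_2)$ is the central matrix with corner entry $x_1y_2-x_2y_1$, and for fixed $(x_1,x_2)\ne(0,0)$ this entry takes every value.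

For $p$-groups of arbitrary class, results of Macdonald restrict $N$ much further. If $(G,N)$ is a Camina pair and $G$ is a $p$-group of class $c$, then $|G:N|$ is an even power of $p$, and there is a positive integer $r$ with
\[
N=G_r=Z_{c-r+1}(G).
\]
It remains to ask which $r$ occur. If $r=2$, then $G$ is called a \emph{Camina group}, and Dark and Scoppola \cite{DS} proved that Camina $p$-groups have class at most $3$, so that $c-r\le1$. Both values occur: $c-r=0$ above, and $c-r=1$ in Example~\ref{ex:seven} below. Each further term of the lower central series inside $N$ must consist of commutators of every single element outside $N$, so it is natural to guess that the bound $c-r\le1$ holds for all $r$. This is the conjecture posed in \cite{SY}.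

\begin{quote}
\textbf{Conjecture.} \emph{If $(G,N)$ is a Camina pair with $G$ a $p$-group of nilpotence class $c$, then either $N=G_{c-1}$ or $N=G_c$.}
\end{quote}

The conjecture is false.

\begin{theorem}\label{thm:main}
Let $p\ge7$ be a prime and $q$ a power of $p$. There is a group $G$ of order $q^{11}$, exponent $p$ and nilpotence class $5$ such that $(G,G_3)$ is a Camina pair, where $|G:G_3|=q^6$ and $|G_3|=q^5$.
\end{theorem}

In a group of class $5$ the terms $G_3>G_4>G_5$ are distinct, so here $N=G_{c-2}$ is neither $G_{c-1}$ nor $G_c$. No counterexample has smaller class.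

\begin{theorem}\label{thm:sharp}
If $(G,N)$ is a Camina pair and $G$ is a $p$-group of class $c\le4$, then $N\in\{G_{c-1},G_c\}$. A counterexample to the conjecture of class $5$ must have $N=G_3$; such counterexamples exist for every prime $p\ge7$.
\end{theorem}

\begin{proof}
By Macdonald's result $N=G_r$, and $2\le r\le c$ because $1<N<G$. Suppose $N\notin\{G_{c-1},G_c\}$, so that $r\le c-2$. If $r=2$, then $c\ge4$, whereas $G$ is a Camina group and has class at most $3$ by \cite{DS}. Hence $r\ge3$ and $c\ge5$, and $c=5$ forces $r=3$. The last assertion is Theorem~\ref{thm:main}.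
\end{proof}

We do not settle the primes $2,3,5$, nor which values $c-r\ge3$ can occur.

To prove Theorem~\ref{thm:main} we first turn the Camina condition into a condition on the radicals of the alternating forms $f([a,b])$ on a nilpotent Lie algebra (Section~\ref{sec:lie}). The Lie algebra is built in Sections~\ref{sec:cubic} and~\ref{sec:algebra}; it depends on a symmetric trilinear form $\Theta$. Section~\ref{sec:radicals} computes the radicals and isolates the condition that $\Theta$ must satisfy, and Section~\ref{sec:theta} shows that a suitable $\Theta$ exists.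

\section{From Lie algebras to Camina pairs}\label{sec:lie}

Throughout, $k=\mathbb F_q$ with $q$ a power of the prime $p$. Conjugacy classes are not linear objects, but for groups of class less than $p$ the Lazard correspondence replaces them by subspaces of the same size. We recall what we need; see \cite{Lazard} and \cite{Khukhro}. Let $L$ be a nilpotent Lie algebra over $\mathbb F_p$ of class at most $c<p$. The terms of weight at most $c$ of the Baker--Campbell--Hausdorff series
\[
a*b=a+b+\tfrac12[a,b]+\tfrac1{12}[a,[a,b]]+\tfrac1{12}[b,[b,a]]+\cdots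
\]
have denominators prime to $p$, and the terms of higher weight vanish on $L$.
\begin{itemize}
\item[(B1)] $G=(L,*)$ is a group, and $a*b=a+b$ if $[a,b]=0$. Thus the identity is $0$, $a^{-1}=-a$, $a^n=na$, and $G$ has exponent $p$ if $L\neq0$.
\item[(B2)] $b*a*b^{-1}=e^{\mathrm{ad}\,b}(a)=\sum_{j<c}(\mathrm{ad}\,b)^j(a)/j!$, where $(\mathrm{ad}\,b)(a)=[b,a]$.
\item[(B3)] If $I$ is an ideal, the projection $L\to L/I$ respects $*$. So $I$ is a normal subgroup, $a*I=a+I$, and $G/I=(L/I,*)$.
\end{itemize}
For a subspace $M$ of a Lie algebra $L$ over $k$, let $[L,M]$ be the span of the brackets $[b,a]$ with $b\in L$, $a\in M$. For $a\in L$, the set $[a,L]$ is the image of $\mathrm{ad}\,a$, a subspace.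

\begin{lemma}\label{lem:transfer}
Let $L$ be a finite-dimensional Lie algebra over $k$ with subspaces $L=M_1\supseteq\dots\supseteq M_c\ne0$ and $M_{c+1}=M_{c+2}=0$, where $c<p$ and
\begin{equation}\label{eq:filtration}
[L,M_i]+M_{i+2}=M_{i+1}\qquad(1\le i\le c).
\end{equation}
Then $L$ is nilpotent of class at most $c$. Let $G=(L,*)$.
\begin{itemize}
\item[(a)] $G_i=M_i$ for $1\le i\le c+1$, so $G$ has class $c$.
\item[(b)] If $M$ is an ideal with $0\ne M\ne L$ and $[a,L]\supseteq M$ for all $a\in L\setminus M$, then $(G,M)$ is a Camina pair.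
\end{itemize}
\end{lemma}

\begin{proof}
By \eqref{eq:filtration}, $[L,M_i]\subseteq M_{i+1}$. So each $M_i$ is an ideal and $L$ has class at most $c$.

(a) Write $(M_i,G)$ for the subgroup generated by the group commutators $b*a*b^{-1}*a^{-1}$ with $a\in M_i$, $b\in L$. Compute in $L/M_{i+2}$, where the image of $M_{i+1}$ is central. There (B2) gives $b*a*b^{-1}=a+d$ with $d=[b,a]$ central, and $a+d=d*a$ by (B1), so the group commutator equals $[b,a]$. On $M_{i+1}/M_{i+2}$ the product $*$ is addition, and the set of brackets $[b,a]$ is closed under scalars, so by \eqref{eq:filtration} it generates $M_{i+1}/M_{i+2}$ as a group. Thus $(M_i,G)*M_{i+2}=M_{i+1}$. For $i=c$ this reads $(M_c,G)=M_{c+1}$. If $(M_{i+1},G)=M_{i+2}$, then $M_{i+2}\le(M_i,G)$, and so $(M_i,G)=M_{i+1}$. By downward induction $(M_i,G)=M_{i+1}$ for all $i\le c$, and (a) follows from $G_1=M_1$.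

(b) We compare class sizes in $G$ and in $G/M$. We have $e^{\mathrm{ad}\,b}-1=U\circ\mathrm{ad}\,b$ with $U=\sum_{j<c-1}(\mathrm{ad}\,b)^j/(j+1)!$, and $U$ is the identity plus a nilpotent map, hence invertible. By (B2), $b$ centralizes $a$ in $G$ if and only if $[b,a]=0$. Therefore $|a^G|=|L|/|\ker\mathrm{ad}\,a|=|[a,L]|$, and the same formula holds in $G/M$ by (B3). For $a\notin M$ the hypothesis gives
\[
|(aM)^{G/M}|=|([a,L]+M)/M|=|[a,L]|/|M|=|a^G|/|M|.
\]
The preimage in $G$ of the class $(aM)^{G/M}$ contains $a^G$ and has $|M|\cdot|(aM)^{G/M}|=|a^G|$ elements. So it equals $a^G$, and it contains $aM$.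
\end{proof}

The images $[a,L]$ are awkward to compute, so we dualize. For a linear form $f\colon L\to k$ let
\[
\mathrm{rad}(f)=\{a\in L: f([a,L])=0\}
\]
be the radical of the alternating form $(a,b)\mapsto f([a,b])$. The subspace $[a,L]$ fails to contain $M$ exactly when some $f$ vanishes on $[a,L]$ but not on $M$. Hence the hypothesis of Lemma~\ref{lem:transfer}(b) is equivalent to
\begin{equation}\label{eq:radical}
\mathrm{rad}(f)\subseteq M\quad\text{for every linear form $f$ with }f|_M\ne0 .
\end{equation}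
If $M$ is central, then \eqref{eq:radical} says that each such $f$ induces a nondegenerate alternating form on $L/M$, so $\dim L/M$ is even, as in Macdonald's first result.

Condition \eqref{eq:radical} asks that all nonzero members of a linear family of forms be nondegenerate in a suitable sense. Multiplication in an extension field supplies such families: with the trace $\mathrm{Tr}$ to $k$, the form $(x,\eta)\mapsto\mathrm{Tr}(\mu x\eta)$ is nondegenerate for every $\mu\ne0$. Gradings, on the other hand, are an obstacle. Suppose $L=\bigoplus_{i=1}^cL_i$ with $[L_i,L_j]\subseteq L_{i+j}$ and $M=\bigoplus_{j\ge r}L_j$. If $f\ne0$ is supported on one $L_j$ with $j\ge r$, then $a\in L_i$ lies in $\mathrm{rad}(f)$ as soon as $f([a,L_{j-i}])=0$. So \eqref{eq:radical} forces $L_i$ to embed in the dual of $L_{j-i}$: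
\begin{equation}\label{eq:graded}
\dim L_i\le\dim L_{j-i}\qquad(i<r\le j\le c).
\end{equation}
The way around \eqref{eq:graded} is to add to the bracket terms of higher degree, which pair the leftover directions with each other. The following example shows the whole mechanism in class $3$.

\begin{example}\label{ex:seven}
Let $p\ge5$, let $F=\mathbb F_{q^2}$ with trace $\mathrm{Tr}$ to $k$, and let $\psi$ be a nondegenerate alternating $k$-bilinear form on the plane $F$. The trace form is nondegenerate since $\mathrm{Tr}(xx^{-1})=2\ne0$. Put $L=L_1\oplus L_2\oplus L_3$ with $L_1=F^2$, $L_2=F$, $L_3=k$, and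
\[
[x,y]=(x_1y_2-x_2y_1)+\psi(x_2,y_2)\in L_2\oplus L_3,\qquad [x,\eta]=\mathrm{Tr}(x_1\eta)\in L_3
\]
for $x=(x_1,x_2)$, $y=(y_1,y_2)$ in $L_1$ and $\eta\in L_2$, with $[L_2,L_2]=0$ and $L_3$ central. The Jacobi identity needs checking only on $L_1$, where it holds because
\[
z_1(x_1y_2-x_2y_1)+x_1(y_1z_2-y_2z_1)+y_1(z_1x_2-z_2x_1)=0 .
\]
With $M_2=L_2\oplus L_3$ and $M_3=L_3$, condition \eqref{eq:filtration} holds since $x_1y_2-x_2y_1$ and $\mathrm{Tr}(x_1\eta)$ take all values. Let $f|_{M_2}\ne0$, and let $a\in\mathrm{rad}(f)$ have component $x$ in $L_1$. If $f|_{L_3}=0$, then $f=\mathrm{Tr}(\mu\,\cdot)$ on $L_2$ with $\mu\ne0$, and $\mathrm{Tr}(\mu(x_1y_2-x_2y_1))=0$ for all $y$ gives $x=0$. If $f|_{L_3}\ne0$, bracketing with $\eta\in L_2$ gives $\mathrm{Tr}(x_1\eta)=0$, so $x_1=0$; then $[a,(0,y_2)]=\psi(x_2,y_2)$ gives $x_2=0$. So \eqref{eq:radical} holds, and we obtain a Camina pair of order $q^7$ and class $3$ with $N=G_2=G_{c-1}$.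

Without $\psi$ the algebra is graded and violates \eqref{eq:graded}, since $\dim L_1=4>2=\dim L_2$; every $(0,x_2)$ then lies in the radical of a form supported on $L_3$. The term $\psi$ pairs these elements with each other.
\end{example}

By Theorem~\ref{thm:sharp}, the case to aim for is $c=5$, $M=M_3$. Now three layers carry linear forms, and the terms of higher degree are no longer all central, so the Jacobi identity constrains them.

\section{The cross product on a cubic extension}\label{sec:cubic}

From now on $p\ge7$. Let $K=\mathbb F_{q^3}$, let $x\mapsto x'$ generate $\mathrm{Gal}(K/k)$, let $\mathrm{Tr}(x)=x+x'+x''$, and let $K_0=\ker\mathrm{Tr}$, a plane over $k$. For $x\in K$ put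
\[
x_*=\tfrac13\mathrm{Tr}(x)\in k,\qquad x_0=x-x_*\in K_0 .
\]
The trace form $\mathrm{Tr}(xy)$ is nondegenerate on $K$, since $\mathrm{Tr}(xx^{-1})=3\ne0$, and $K=k\oplus K_0$ is an orthogonal decomposition. Hence the form is nondegenerate on $K_0$, and $K_0^\perp=k$. We use freely that $\mathrm{Tr}(wz)=\mathrm{Tr}(wz_0)$ for $w\in K_0$, $z\in K$.

A three-dimensional space with a nondegenerate symmetric form has a cross product. Here it is
\[
x\times y=x'y''-x''y',\qquad \langle x,y,z\rangle=\mathrm{Tr}((x\times y)z)=\det\begin{pmatrix}x&y&z\\x'&y'&z'\\x''&y''&z''\end{pmatrix},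
\]
the last equality being the expansion along the third column. So $\langle\cdot,\cdot,\cdot\rangle$ is an alternating $k$-trilinear form with values in $k$. It is nonzero on every basis $x,y,z$ of $K$, because the displayed matrix $P$ has $P^{T}P$ equal to the Gram matrix of the trace form.

\begin{lemma}\label{lem:cross}
Let $x,y,z\in K$ and $A\in\mathrm{End}_k(K)$.
\begin{itemize}
\item[(D1)] $\langle Ax,y,z\rangle+\langle x,Ay,z\rangle+\langle x,y,Az\rangle=\mathrm{tr}(A)\langle x,y,z\rangle$.
\item[(D2)] $(x\times y)\times z=\mathrm{Tr}(xz)\,y-\mathrm{Tr}(yz)\,x$, and $1\times(x\times y)=\mathrm{Tr}(y)\,x-\mathrm{Tr}(x)\,y$.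
\item[(D3)] $x(y\times z)+y(z\times x)+z(x\times y)=\langle x,y,z\rangle\in k$.
\item[(D4)] The map $z\mapsto1\times z$ has kernel $k$ and image $K_0$, and $\mathrm{Tr}(x(1\times z))=\mathrm{Tr}((x\times1)z)$.
\end{itemize}
\end{lemma}

\begin{proof}
(D1) Both sides are alternating and trilinear, so it suffices to take a basis $x,y,z$; then only the diagonal entries of $A$ contribute on the left.

(D2) For $X=x\times y$ we have $X'=x''y-xy''$ and $X''=xy'-x'y$, so
\[
X'z''-X''z'=y(x'z'+x''z'')-x(y'z'+y''z'').
\]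
Adding and subtracting $xyz$ gives the first formula. For the second, take $z=1$ and change sign.

(D3) Expand the determinant along the first row.

(D4) The element $1\times z=z''-z'$ has trace $0$ and vanishes exactly when $z\in k$; so the image is a plane in $K_0$. The last claim is $\langle1,z,x\rangle=\langle x,1,z\rangle$.
\end{proof}

On $K_0$ define $\Omega(z,w)=\langle z,1,w\rangle=\mathrm{Tr}((z\times1)w)$. This form is alternating. It is nondegenerate, because for $0\ne z\in K_0$ the element $z\times1$ of $K_0$ is nonzero by (D4). Given a symmetric trilinear form $\Theta$ on $K_0$, define $D_w\in\mathrm{End}_k(K_0)$, linear in $w\in K_0$, by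
\begin{equation}\label{eq:D}
\Omega(z,D_wy)=\Theta(w,y,z)\qquad(w,y,z\in K_0).
\end{equation}
The symmetry of $\Theta$ encodes two properties:
\begin{equation}\label{eq:Dprops}
D_wy=D_yw,\qquad \mathrm{tr}(D_w)=0 .
\end{equation}
The first is symmetry in $w,y$. For the second, the argument for (D1) applied to the plane $K_0$ gives $\mathrm{tr}(D_w)\,\Omega(z,y)=\Omega(D_wz,y)+\Omega(z,D_wy)=-\Theta(w,z,y)+\Theta(w,y,z)=0$.

\section{The Lie algebra}\label{sec:algebra}

We describe the layers in turn. Take $L_1=L_2=K$ with the cross product as bracket. For $L_1\times L_2\to L_3$ we want field multiplication, but by (D3) the Jacobi sum of three elements of $L_1$ would then be a scalar rather than $0$; so we discard the scalar part and take $L_3=K_0$ and $(x\xi)_0$. Next take $L_4=K_0$ with $[x,u]=1\times(xu)$ and $L_5=k$ with the trace pairing. With this choice $[x,[y,u]]=\langle1,yu,x\rangle$ is a determinant, to which (D1) applies. Since the elements $x\times y$ span $L_2$, the Jacobi identity leaves no choice for the brackets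 $L_2\times L_2$ and $L_2\times L_3$.

These brackets are homogeneous, and they violate \eqref{eq:graded}: $\dim L_1=3$ exceeds $\dim L_3=\dim L_4=2$. As in Example~\ref{ex:seven} we add terms of higher degree, namely components $c$ in $L_4$ and $\varphi$ in $L_5$ of the bracket $L_1\times L_2$. Fix a symmetric trilinear form $\Theta$ on $K_0$. Let $c\colon K\times K\to K_0$ be the bilinear map determined by
\begin{equation}\label{eq:c}
\mathrm{Tr}(w\,c(y,\xi))=\mathrm{Tr}(\xi D_w(y_0))\qquad(w\in K_0),
\end{equation}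
and put $E(y)=y_*-\tfrac12y_0$ and $\varphi(y,\xi)=\mathrm{Tr}(\xi E(y))\in k$. Then $E(1)=1$ and $\mathrm{tr}(E)=1-\tfrac12\cdot2=0$. The Jacobi identity will use exactly \eqref{eq:Dprops} and $\mathrm{tr}(E)=0$.

Let $L=L_1\oplus\dots\oplus L_5$ with $L_1=L_2=K$, $L_3=L_4=K_0$, $L_5=k$, so $\dim_kL=11$. For $x,y\in L_1$, $\xi,\eta\in L_2$, $u\in L_3$, $v\in L_4$ define
\[
\begin{aligned}
{}[x,y]&=x\times y\in L_2,\\
[x,\xi]&=(x\xi)_0+c(x,\xi)+\varphi(x,\xi)\in L_3\oplus L_4\oplus L_5,\\
[x,u]&=1\times(xu)\in L_4,\\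
[\xi,\eta]&=\eta_*\xi_0-\xi_*\eta_0\in L_4,\\
[x,v]&=\mathrm{Tr}(xv)\in L_5,\qquad[\xi,u]=\mathrm{Tr}(\xi u)\in L_5 .
\end{aligned}
\]
Set $[L_i,L_j]=0$ for $i+j\ge6$ and extend to an alternating $k$-bilinear map. The terms $\eta_*\xi_*$ cancel, so by (D2)
\begin{equation}\label{eq:L2}
[\xi,\eta]=\eta_*\xi-\xi_*\eta=\tfrac13\,1\times(\xi\times\eta).
\end{equation}
Put $M_i=\bigoplus_{j\ge i}L_j$, so that $M_6=M_7=0$ and $[M_i,M_j]\subseteq M_{i+j}$.

\begin{proposition}\label{prop:jacobi}
For every $\Theta$, $L$ is a Lie algebra, and \eqref{eq:filtration} holds with $c=5$.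
\end{proposition}

\begin{proof}
The sum $J(a,b,d)=[[a,b],d]+[[b,d],a]+[[d,a],b]$ is trilinear and alternating, and it vanishes on $L_i\times L_j\times L_l$ when $i+j+l\ge6$. Four types $(i,j,l)$ remain.

\emph{Type $(1,1,1)$.} Here $-J(x,y,z)=[z,x\times y]+[x,y\times z]+[y,z\times x]$. The $L_3$-part is $\langle x,y,z\rangle_0=0$ by (D3). For the $L_4$-part, let $w\in K_0$ and $A(z)=D_w(z_0)$; this endomorphism of $K$ kills $k$ and preserves $K_0$, so $\mathrm{tr}(A)=\mathrm{tr}(D_w)=0$. By \eqref{eq:c}, $\mathrm{Tr}(w\,c(z,x\times y))=\langle x,y,Az\rangle$, and the cyclic sum is $\mathrm{tr}(A)\langle x,y,z\rangle=0$ by (D1). As $w$ is arbitrary, the $L_4$-part vanishes. The $L_5$-part is the cyclic sum of $\langle x,y,Ez\rangle$, which is $\mathrm{tr}(E)\langle x,y,z\rangle=0$.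

\emph{Type $(1,1,2)$.} By \eqref{eq:L2} and (D2),
\[
\begin{aligned}
{}[[x,y],\xi]&=\tfrac13\,1\times((x\times y)\times\xi)=1\times\bigl((x\xi)_*y-(y\xi)_*x\bigr),\\
[[y,\xi],x]&=-1\times(x(y\xi)_0)-\mathrm{Tr}(x\,c(y,\xi)),\\
[[\xi,x],y]&=1\times(y(x\xi)_0)+\mathrm{Tr}(y\,c(x,\xi)).
\end{aligned}
\]
The $L_4$-part of the sum is $1\times(y\cdot x\xi-x\cdot y\xi)=0$. The $L_5$-part is
\[
\mathrm{Tr}(y_0\,c(x,\xi))-\mathrm{Tr}(x_0\,c(y,\xi))=\mathrm{Tr}\bigl(\xi(D_{y_0}x_0-D_{x_0}y_0)\bigr)=0
\]
by \eqref{eq:c} and \eqref{eq:Dprops}.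

\emph{Type $(1,1,3)$.} The three terms give
\[
J(x,y,u)=\langle x,y,u\rangle-\langle1,yu,x\rangle+\langle1,xu,y\rangle=\langle x,y,u\cdot1\rangle+\langle x,uy,1\rangle+\langle ux,y,1\rangle .
\]
By (D1) for multiplication by $u$, whose trace is $\mathrm{Tr}(u)=0$, this vanishes.

\emph{Type $(1,2,2)$.} By \eqref{eq:L2},
\[
J(x,\xi,\eta)=-\mathrm{Tr}(\eta(x\xi)_0)-\bigl(\eta_*\mathrm{Tr}(x\xi)-\xi_*\mathrm{Tr}(x\eta)\bigr)+\mathrm{Tr}(\xi(x\eta)_0).
\]
Now $\mathrm{Tr}(\eta(x\xi)_0)=\mathrm{Tr}(x\xi\eta)-\eta_*\mathrm{Tr}(x\xi)$ and $\mathrm{Tr}(\xi(x\eta)_0)=\mathrm{Tr}(x\xi\eta)-\xi_*\mathrm{Tr}(x\eta)$, and all terms cancel.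

For \eqref{eq:filtration} we have $[L,M_i]\subseteq M_{i+1}$, so we need brackets whose $L_{i+1}$-parts span $L_{i+1}$ for $i\le 4$. The elements $x\times y$ span $K$: a nonzero $z$ orthogonal to all of them would have $\langle x,y,z\rangle=0$ on a basis containing $z$. With $1\in L_1$, the $L_3$-part of $[1,\xi]$ is $\xi_0$, which fills $K_0$; and $[1,u]=1\times u$ fills $K_0$ by (D4), since $1\times K_0=1\times K$. Finally $\mathrm{Tr}(xv)$ takes every value in $k$.
\end{proof}

\section{The radicals}\label{sec:radicals}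

A linear form $f$ on $L$ restricts to $\mathrm{Tr}(\nu\,\cdot)$ on $L_2$, $\mathrm{Tr}(\mu\,\cdot)$ on $L_3$, $\mathrm{Tr}(\lambda\,\cdot)$ on $L_4$ and multiplication by $\varepsilon$ on $L_5$, with $\nu\in K$, $\mu,\lambda\in K_0$, $\varepsilon\in k$. Put $\kappa=\lambda\times1$. By (D4), $\kappa\in K_0$, $\kappa\ne0$ if $\lambda\ne0$, and
\begin{equation}\label{eq:kappa}
\mathrm{Tr}(\lambda(1\times z))=\mathrm{Tr}(\kappa z)\quad(z\in K),\qquad\mathrm{Tr}(\kappa\lambda)=\langle\lambda,1,\lambda\rangle=0 .
\end{equation}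

\begin{lemma}\label{lem:equations}
Let $a\in L$ have components $x\in L_1$, $\xi\in L_2$, $u\in L_3$, $v\in L_4$. Then $a\in\mathrm{rad}(f)$ if and only if the following hold.
\begin{itemize}
\item[(R4)] $\varepsilon x\in k$.
\item[(R3)] $\kappa x+\varepsilon\xi\in k$.
\item[(R2)] $\mu x+D_\lambda(x_0)+\varepsilon E(x)+(\lambda\xi)_*-\xi_*\lambda-\varepsilon u=0$.
\item[(R1)] $\langle y,x,\nu\rangle+\mathrm{Tr}(\mu y\xi)+\mathrm{Tr}(\xi D_\lambda(y_0))+\varepsilon\,\mathrm{Tr}(\xi E(y))+\mathrm{Tr}(\kappa yu)+\varepsilon\,\mathrm{Tr}(yv)=0$ for all $y\in K$.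
\end{itemize}
\end{lemma}

\begin{proof}
We show that (R$i$) says $f([a,L_i])=0$; the layer $L_5$ is central. For $w\in L_4$ we have $f([a,w])=\varepsilon\,\mathrm{Tr}(xw)$. For $w\in L_3$, \eqref{eq:kappa} gives $f([a,w])=\mathrm{Tr}(\kappa xw)+\varepsilon\,\mathrm{Tr}(\xi w)$. Since $K_0^\perp=k$, we obtain (R4) and (R3). For $\eta\in L_2$, by \eqref{eq:c} and \eqref{eq:L2},
\[
\begin{aligned}
f([x,\eta])&=\mathrm{Tr}(\mu x\eta)+\mathrm{Tr}(\eta D_\lambda(x_0))+\varepsilon\,\mathrm{Tr}(\eta E(x)),\\
f([\xi,\eta])&=\eta_*\mathrm{Tr}(\lambda\xi)-\xi_*\mathrm{Tr}(\lambda\eta)=\mathrm{Tr}\bigl(\eta((\lambda\xi)_*-\xi_*\lambda)\bigr),\\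
f([u,\eta])&=-\varepsilon\,\mathrm{Tr}(\eta u),
\end{aligned}
\]
and $[v,\eta]=0$. So $f([a,\eta])$ is the trace of $\eta$ times the left side of (R2). For $y\in L_1$, the left side of (R1) is $f([y,x])+f([y,\xi])+f([y,u])+f([y,v])$.
\end{proof}

The equations show which directions the homogeneous brackets leave unpaired. Let $\varepsilon=0$ and $\lambda\ne0$. Then (R3) confines $x$ only to the line $k\kappa^{-1}$ of $L_1$, and for $x=0$ the element $\xi=\kappa$ satisfies (R2). These two lines must be paired by $f$. The $L_3$-part of the bracket contributes $\mathrm{Tr}(\mu\kappa^{-1}\kappa)=\mathrm{Tr}(\mu)=0$, so the pairing has to come from $c$, which contributes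
\[
\delta(\lambda)=\mathrm{Tr}\bigl(\kappa D_\lambda((\kappa^{-1})_0)\bigr).
\]
We express this number through $\Theta$.

\begin{lemma}\label{lem:delta}
For $0\ne\lambda\in K_0$ and $\kappa=\lambda\times1$ we have $\delta(\lambda)=-3(\kappa\kappa'\kappa'')^{-1}\,\Theta(\lambda,\lambda,(\lambda^2)_0)$.
\end{lemma}

\begin{proof}
We have $\kappa=\lambda'-\lambda''$ and $\lambda'+\lambda''=-\lambda$. Let $e=\lambda\lambda'+\lambda\lambda''+\lambda'\lambda''\in k$; then $e=-\lambda^2+\lambda'\lambda''$, and
\[
\kappa'\kappa''=(\lambda''-\lambda)(\lambda-\lambda')=\lambda(\lambda'+\lambda'')-\lambda^2-\lambda'\lambda''=-2\lambda^2-\lambda'\lambda''=-3\lambda^2-e .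
\]
The norm $n=\kappa\kappa'\kappa''$ lies in $k\setminus\{0\}$ and $\kappa^{-1}=n^{-1}\kappa'\kappa''$, so $(\kappa^{-1})_0=-3n^{-1}(\lambda^2)_0$. By \eqref{eq:D}, $\mathrm{Tr}(\kappa D_\lambda w)=\Omega(\lambda,D_\lambda w)=\Theta(\lambda,\lambda,w)$ for $w\in K_0$.
\end{proof}

The condition to impose is therefore
\begin{equation}\label{eq:theta}
\Theta(\lambda,\lambda,(\lambda^2)_0)\ne0\qquad\text{for all }0\ne\lambda\in K_0 .
\end{equation}

\begin{proposition}\label{prop:radical}
If $\Theta$ satisfies \eqref{eq:theta}, then $[a,L]\supseteq M_3$ for every $a\in L\setminus M_3$.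
\end{proposition}

\begin{proof}
We verify \eqref{eq:radical} for $M=M_3$. Let $f|_{M_3}\ne0$ and $a\in\mathrm{rad}(f)$, with notation as in Lemma~\ref{lem:equations}; we must show $x=0$ and $\xi=0$. The cases follow the deepest layer on which $f$ is nonzero.

\emph{Case $\varepsilon\ne0$.} Scale $f$ so that $\varepsilon=1$. By (R4), $x\in k$. Then $x\kappa\in K_0$, and (R3) gives $\xi_0=-x\kappa$. The unpaired lines are now $k\cdot1$ in $L_1$ and $k\cdot1$ in $L_2$, and $\varphi(1,1)=3$ pairs them, as follows. In (R2) we have $x_0=0$, $E(x)=x$, and $(\lambda\xi)_*=(\lambda\xi_0)_*=-x(\lambda\kappa)_*=0$ by \eqref{eq:kappa}. So (R2) reads $\mu x+x-\xi_*\lambda-u=0$. All terms except $x$ lie in $K_0$, so $x=0$. Then $\xi=\xi_*\in k$ and $u=-\xi_*\lambda$. Take $y=1$ in (R1): the terms are $0$, $\xi_*\mathrm{Tr}(\mu)=0$, $0$, $3\xi_*$, $-\xi_*\mathrm{Tr}(\kappa\lambda)=0$ and $\mathrm{Tr}(v)=0$. Hence $\xi=\xi_*=0$.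

\emph{Case $\varepsilon=0$, $\lambda\ne0$.} Here $\kappa\ne0$, and $\delta(\lambda)\ne0$ by Lemma~\ref{lem:delta} and \eqref{eq:theta}. By (R3), $x=s\kappa^{-1}$ with $s\in k$. Multiply
\[
\mu x+D_\lambda(x_0)+(\lambda\xi)_*-\xi_*\lambda=0,
\]
which is (R2), by $\kappa$ and take the trace. The four terms become $s\,\mathrm{Tr}(\mu)=0$, $s\,\delta(\lambda)$, $(\lambda\xi)_*\mathrm{Tr}(\kappa)=0$ and $-\xi_*\mathrm{Tr}(\kappa\lambda)=0$. Hence $s=0$ and $x=0$. Now (R2) reads $(\lambda\xi)_*=\xi_*\lambda$, with the left side in $k$ and the right side in $K_0$; so $\xi_*=0$ and $\mathrm{Tr}(\lambda\xi)=0$. Thus $\xi$ lies in the orthogonal complement of $\lambda$ in the plane $K_0$, which is a line containing $\kappa$, and $\xi=t\kappa$ with $t\in k$. Taking $y=\kappa^{-1}$ in (R1) gives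
\[
0=t\,\mathrm{Tr}(\mu)+t\,\delta(\lambda)+\mathrm{Tr}(u)=t\,\delta(\lambda),
\]
so $t=0$ and $\xi=0$.

\emph{Case $\varepsilon=0$, $\lambda=0$, $\mu\ne0$.} Now $\kappa=0$ and $D_\lambda=0$. Equation (R2) reads $\mu x=0$, so $x=0$. Then (R1) reads $\mathrm{Tr}(\mu y\xi)=0$ for all $y\in K$, so $\xi=0$.
\end{proof}

\begin{remark}
Neither correction term can be dropped. Suppose \eqref{eq:theta} fails at $\lambda\ne0$, as it does for $\Theta=0$. Write $\mathrm{Tr}(\kappa D_\lambda(y_0))=\mathrm{Tr}(\rho y)$ with $\rho\in K$ and put $\mu=-\rho\kappa^{-1}$. Then $\mathrm{Tr}(\mu)=-\delta(\lambda)=0$, so $\mu\in K_0$, and $a=\kappa\in L_2$ satisfies (R1)--(R4) for these $\mu,\lambda$ and $\varepsilon=0$. So \eqref{eq:theta} is also necessary for the conclusion of Proposition~\ref{prop:radical}. If $E$ is replaced by $0$, then $L$ is still a Lie algebra, but $a=1\in L_1$ satisfies (R1)--(R4) for $\varepsilon=1$ and $\nu=\mu=\lambda=0$.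
\end{remark}

\section{Choosing the trilinear form}\label{sec:theta}

For $q\equiv2\pmod3$ the form $\Theta(x,y,z)=\mathrm{Tr}(xyz)$ satisfies \eqref{eq:theta}. Indeed, let $0\ne\lambda\in K_0$ have minimal polynomial $X^3+eX-n$. Then $\mathrm{Tr}(\lambda^2)=-2e$ and $\mathrm{Tr}(\lambda^4)=\mathrm{Tr}(-e\lambda^2+n\lambda)=2e^2$, so
\[
\mathrm{Tr}(\lambda^2(\lambda^2)_0)=\mathrm{Tr}(\lambda^4)-\tfrac13\mathrm{Tr}(\lambda^2)^2=2e^2-\tfrac43e^2=\tfrac23e^2 .
\]
If $e=0$, then $\lambda^3\in k$ and $\lambda\notin k$, so $\lambda'/\lambda$ is a primitive cube root of unity in $K$. This forces $3\mid q^3-1$, which fails since $q^3\equiv q\equiv2\pmod3$.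

For general $q$ we count. Condition \eqref{eq:theta} asks $\Theta$ to avoid one hyperplane for each of the $q+1$ lines of $K_0$. This is the borderline case: the $q+1$ hyperplanes through a fixed subspace of codimension $2$ do cover a vector space over $k$. We show that our hyperplanes are not of this kind, and that $q+1$ hyperplanes cover in no other way.

\begin{lemma}\label{lem:theta}
There is a symmetric trilinear form $\Theta$ on $K_0$ satisfying \eqref{eq:theta}.
\end{lemma}

\begin{proof}
Let $T$ be the space of symmetric trilinear forms on $K_0$; it has dimension $4$. For $0\ne\lambda\in K_0$ let $\mathrm{ev}_\lambda(\Theta)=\Theta(\lambda,\lambda,(\lambda^2)_0)$. Since $\mathrm{ev}_{t\lambda}=t^4\,\mathrm{ev}_\lambda$ for $t\in k$, it suffices to consider $q+1$ functionals $\mathrm{ev}_1,\dots,\mathrm{ev}_{q+1}$, one for each line of $K_0$.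

\emph{Each functional is nonzero.} If $(\lambda^2)_0=0$, then $\lambda\notin k$ has degree $2$ over $k$, which is impossible in a cubic extension. Each of the nonzero vectors $\lambda$, $(\lambda^2)_0$ is killed by only one of the $q+1>2$ lines of linear forms on $K_0$, so some linear form $\ell$ kills neither. The form $\ell(x)\ell(y)\ell(z)$ is not in the kernel of $\mathrm{ev}_\lambda$.

\emph{The functionals span a space of dimension at least $3$.} We show that their common kernel $W$ has dimension at most $1$. Let $\bar k$ be an algebraic closure of $K$ and $\omega\in\bar k$ a primitive cube root of unity. The map $x\mapsto(x,x',x'')$ identifies $K\otimes_k\bar k$ with the algebra $\bar k^3$, and $K_0\otimes_k\bar k$ with the triples of sum $0$, which have the basis $g=(1,\omega,\omega^2)$, $h=(1,\omega^2,\omega)$. Here $g^2=h$, $h^2=g$, $gh=1$. For $\lambda=sg+th$ we get $\lambda^2=2st+t^2g+s^2h$, so $(\lambda^2)_0=t^2g+s^2h$. Extend $\Theta$ to $K_0\otimes_k\bar k$ and put $A=\Theta(g,g,g)$, $B=\Theta(g,g,h)$, $C=\Theta(g,h,h)$,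 $F=\Theta(h,h,h)$. Then
\[
\begin{aligned}
\Theta(\lambda,\lambda,(\lambda^2)_0)&=t^2(As^2+2Bst+Ct^2)+s^2(Bs^2+2Cst+Ft^2)\\
&=(A+F)s^2t^2+B(s^4+2st^3)+C(t^4+2s^3t).
\end{aligned}
\]
If $\Theta\in W$, this binary quartic vanishes at the $q+1>4$ distinct points $(s:t)$ given by the lines of $K_0$, so it is zero: $B=C=0$ and $F=-A$. These equations cut out a line in $T\otimes_k\bar k$ that contains $W\otimes_k\bar k$.

\emph{The kernels do not cover $T$.} Let $H_i=\ker\mathrm{ev}_i$ and suppose $T=\bigcup_iH_i$. We have $|H_1|=q^3$, and $|H_i\setminus H_1|\le q^3-q^2$. Hence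
\[
q^4\le|H_1|+\sum_{i\ge2}|H_i\setminus H_1|\le q^3+q(q^3-q^2)=q^4 .
\]
Equality holds throughout, so the sets $H_i\setminus H_1$ $(i\ge2)$ are pairwise disjoint. By the first two steps there are $i,j\ge2$ with $\mathrm{ev}_1,\mathrm{ev}_i,\mathrm{ev}_j$ linearly independent. A form $\Theta$ on which they take the values $1,0,0$ lies in both $H_i\setminus H_1$ and $H_j\setminus H_1$, a contradiction. Any $\Theta$ outside $\bigcup_iH_i$ satisfies \eqref{eq:theta}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]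
Choose $\Theta$ by Lemma~\ref{lem:theta} and let $L$ be the Lie algebra of Proposition~\ref{prop:jacobi}. Since $5<p$, Lemma~\ref{lem:transfer} applies with $c=5$. The group $G=(L,*)$ has order $q^{11}$ and exponent $p$ by (B1). By part (a) it has class $5$ and $G_3=M_3$, of dimension $2+2+1$, so $|G_3|=q^5$ and $|G:G_3|=q^6$. By Proposition~\ref{prop:radical} and part (b), $(G,G_3)$ is a Camina pair.
\end{proof}

\begin{remark}
Sections~\ref{sec:cubic}--\ref{sec:theta} use only that $2$ and $3$ are invertible in $k$ and that $q+1>4$, so the Lie algebra $L$, Proposition~\ref{prop:radical} and Lemma~\ref{lem:theta} are also available for $p=5$. The hypothesis $p\ge7$ enters only in the passage to the group, which requires the class $5$ to be less than $p$.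
\end{remark}

\begin{thebibliography}{9}

\bibitem{DS}
Dark and Scoppola, \emph{On Camina groups of prime power order}, J. Algebra 181 (1996), 787--802.

\bibitem{Khukhro}
Khukhro, \emph{$p$-Automorphisms of Finite $p$-Groups}.

\bibitem{Lazard}
M. Lazard, \emph{Sur les groupes nilpotents et les anneaux de Lie}, Ann. Sci. ENS 71 (1954).

\bibitem{SY}
N. S. Narasimha Sastry and Manoj Kumar Yadav (editors), doi:10.1007/978-981-13-2047-7,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-981-13-2047-7.pdf}.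

\end{thebibliography}
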